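\title{Positive singular Artin monoids embed in the algebras of Artin monoids}

\begin{abstract}
Let $M$ be a Coxeter matrix, $G_M^+$ its Artin monoid and $\mathcal{S}G_M^+$ its positive singular Artin monoid, with generators $\sigma_i$ and $\tau_i$. We prove that the homomorphism $\mathcal{S}G_M^+\to\mathbb{Z}[G_M^+]$ given by $\sigma_i\mapsto\sigma_i$, $\tau_i\mapsto\sigma_i^2+1$ is injective for every $M$. More generally, over any field, $\tau_i$ may be sent to $f_i(\sigma_i)$, where $f_i$ is a non-constant polynomial in $t^{d_i}$, $d_i\ge2$, with nonzero constant term, and $f_i=f_j$ when $m_{ij}$ is odd. The proof shows that the possible first letters of an element can be read off from its image; the main step combines a representation of $G_M^+$ by transvections with a ping-pong argument. It follows that $\mathcal{S}G_M^+$ embeds in the singular Artin monoid $\mathcal{S}G_M$ for every $M$, and that the desingularization map $\tau_i\mapsto\sigma_i-\sigma_i^{-1}$ is injective on $\mathcal{S}G_M$ when $M$ is of finite type.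
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The monoids}
Let $I$ be a finite set and let $M=(m_{ij})_{i,j\in I}$ be a Coxeter matrix: $m_{ii}=1$, and $m_{ij}=m_{ji}\in\{2,3,\dots\}\cup\{\infty\}$ for $i\ne j$. For letters $a,b$ and $k\ge0$, let $\langle ab\rangle^k$ be the alternating word $abab\cdots$ of length $k$ that begins with $a$. The \emph{Artin monoid} $G^+=G_M^+$ has generators $\sigma_i$ ($i\in I$) and relations $\langle\sigma_i\sigma_j\rangle^{m_{ij}}=\langle\sigma_j\sigma_i\rangle^{m_{ij}}$ for $i\ne j$ with $m_{ij}<\infty$. For such $i,j$ put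
\[
w_{ij}=\langle\sigma_j\sigma_i\rangle^{m_{ij}-1},\qquad
i*j=\begin{cases} j & \text{if } m_{ij} \text{ is odd},\\ i & \text{if } m_{ij} \text{ is even}.\end{cases}
\]
The word $w_{ij}$ is nonempty and begins with $\sigma_j$. Since $\langle\sigma_i\sigma_j\rangle^{m_{ij}}$ is the word $\sigma_iw_{ij}$ and $\langle\sigma_j\sigma_i\rangle^{m_{ij}}$ is the word $w_{ij}\sigma_{i*j}$, the defining relation says that $\sigma_i$ passes through $w_{ij}$ and becomes $\sigma_{i*j}$.

The \emph{positive singular Artin monoid} $S=\mathcal{S}G_M^+$ has generators $\sigma_i,\tau_i$ ($i\in I$) and relations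
\begin{align}
\sigma_iw_{ij}&=w_{ij}\sigma_{i*j} && (i\ne j,\ m_{ij}<\infty),\tag{R1}\label{R1}\\
\tau_i\sigma_i&=\sigma_i\tau_i && (i\in I),\tag{R2}\label{R2}\\
\tau_iw_{ij}&=w_{ij}\tau_{i*j} && (i\ne j,\ m_{ij}<\infty),\tag{R3}\label{R3}\\
\tau_i\tau_j&=\tau_j\tau_i && (m_{ij}=2).\tag{R4}\label{R4}
\end{align}
For $m_{ij}=3$, relation \eqref{R3} reads $\tau_i\sigma_j\sigma_i=\sigma_j\sigma_i\tau_j$; for $m_{ij}=2$ it reads $\tau_i\sigma_j=\sigma_j\tau_i$. Adjoining inverses $\sigma_i^{-1}$, with $\sigma_i\sigma_i^{-1}=\sigma_i^{-1}\sigma_i=1$, to the presentations of $G^+$ and of $S$ gives the \emph{Artin group} $G_M$ and the \emph{singular Artin monoid} $\mathcal{S}G_M$. In type $A_{n-1}$, where $I=\{1,\dots,n-1\}$, $m_{i,i+1}=3$ and $m_{ij}=2$ for $|i-j|\ge2$, these are the braid group and the singular braid monoid on $n$ strands: $\sigma_i^{\pm1}$ is a crossing of two adjacent strands and $\tau_i$ is a double point at which they meet.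

\subsection*{The question}
Relations \eqref{R2}--\eqref{R4} remain true when each $\tau_i$ is replaced by $\sigma_i^n$, hence also when it is replaced by $f(\sigma_i)$ for a polynomial $f$. Every polynomial therefore gives a homomorphism from $S$ to the multiplicative monoid of the monoid ring of $G^+$, and one may ask whether the relations of $S$ are the only ones that the elements $\sigma_i$ and $f(\sigma_i)$ satisfy. When inverses are available, the basic example is the \emph{desingularization map} $\eta\colon\mathcal{S}G_M\to\mathbb{Z}[G_M]$, $\tau_i\mapsto\sigma_i-\sigma_i^{-1}$, which in type $A_{n-1}$ replaces a double point by the difference of the two crossings. Multiplying $\sigma_i\mp\sigma_i^{-1}$ by $\sigma_i$ gives $\sigma_i^2\mp1$, which makes sense in $\mathbb{Z}[G^+]$. The problem treated here comes from \cite{PSAM} and concerns the homomorphism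
\[
\bar\varphi\colon \mathcal{S}G_M^+\to\mathbb{Z}[G_M^+],\qquad \sigma_i\mapsto\sigma_i,\quad \tau_i\mapsto\sigma_i^2+1 .
\]
\emph{Is $\bar\varphi$ injective for every Coxeter matrix $M$?} Concretely, if a word contains $n$ letters $\tau$, its image is the sum of the $2^n$ elements of $G^+$ obtained by either deleting each $\tau_i$ or replacing it by $\sigma_i^2$, and the question is whether this list of elements, with multiplicities, determines the element of $S$.

The commutative cases suggest that it does. If $|I|=1$, then $S$ is the free commutative monoid on $\sigma,\tau$, the ring is $\mathbb{Z}[x]$, and $\sigma^a\tau^b$ maps to $x^a(1+x^2)^b$, whose lowest and highest degrees $a$ and $a+2b$ determine $a$ and $b$. If $I=\{1,2\}$ and $m_{12}=2$, then all four generators of $S$ commute, the ring is $\mathbb{Z}[x,y]$, and the lowest and highest degrees in $x$ and in $y$ of $x^a(1+x^2)^b\,y^c(1+y^2)^d$ determine $a,b,c,d$. For $m_{12}\ge3$ degrees no longer suffice, because one has to recover the order of the letters, up to the relations.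

\subsection*{Results}
The answer is yes, and only a few properties of the polynomial $1+t^2$ matter. Let $K$ be a field. A family $(f_i)_{i\in I}$ of polynomials in $K[t]$ is \emph{admissible} if, for all $i,j\in I$,
\begin{itemize}
\item[(H1)] $f_i(0)\ne0$;
\item[(H2)] $f_i$ is not constant;
\item[(H3)] $f_i\in K[t^{d_i}]$ for some integer $d_i\ge2$;
\item[(H4)] $f_i=f_j$ whenever $m_{ij}$ is finite and odd.
\end{itemize}

\begin{theorem}\label{thm:main}
Let $M$ be a Coxeter matrix, $K$ a field and $(f_i)$ an admissible family. There is a unique monoid homomorphism $\varphi\colon\mathcal{S}G_M^+\to K[G_M^+]$ with $\sigma_i\mapsto\sigma_i$ and $\tau_i\mapsto f_i(\sigma_i)$, and it is injective. In particular, $\bar\varphi$ is injective for every $M$.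
\end{theorem}

The last sentence is the case $K=\mathbb{Q}$, $f_i=1+t^2$, because $\mathbb{Z}[G^+]\subset\mathbb{Q}[G^+]$. The theorem has two consequences for the monoid $\mathcal{S}G_M$.

\begin{corollary}\label{cor:positive}
Let $M$ be a Coxeter matrix.
\begin{itemize}
\item[(a)] The natural map $\mathcal{S}G_M^+\to\mathcal{S}G_M$ is injective.
\item[(b)] Theorem~\ref{thm:main} remains true with $f_i$ replaced by $t^{c_i}f_i$, where $(f_i)$ is admissible and the $c_i\ge0$ are integers with $c_i=c_j$ whenever $m_{ij}$ is finite and odd. In particular, $\sigma_i\mapsto\sigma_i$, $\tau_i\mapsto\sigma_i^k+\sigma_i^l$ is injective for all $k,l\ge0$ with $|k-l|\ge2$.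
\end{itemize}
\end{corollary}

Recall that $M$ is of \emph{finite} (or spherical) type if its Coxeter group, the quotient of $G_M$ by the relations $\sigma_i^2=1$, is finite.

\begin{corollary}[Birman's conjecture for finite types]\label{cor:finite}
If $M$ is of finite type, the desingularization map $\eta\colon\mathcal{S}G_M\to\mathbb{Z}[G_M]$, $\sigma_i^{\pm1}\mapsto\sigma_i^{\pm1}$, $\tau_i\mapsto\sigma_i-\sigma_i^{-1}$, is injective. The same holds for the map $\mathcal{S}G_M\to K[G_M]$, $\sigma_i^{\pm1}\mapsto\sigma_i^{\pm1}$, $\tau_i\mapsto\sigma_i^{c_i}f_i(\sigma_i)$, where $(f_i)$ is admissible and the $c_i\in\mathbb{Z}$ satisfy $c_i=c_j$ whenever $m_{ij}$ is odd.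
\end{corollary}

For type $A_{n-1}$, Corollary~\ref{cor:finite} recovers Paris's theorem that Birman's conjecture holds for singular braid monoids.

Section~\ref{sec:prelim} collects the properties of $G^+$ that we use. Section~\ref{sec:plan} explains the plan and tries it out for $m_{12}=3$. Sections~\ref{sec:sigma}--\ref{sec:tau} prove Theorem~\ref{thm:main}, and Section~\ref{sec:inverses} derives the corollaries.

\section{The Artin monoid and its graded algebra}\label{sec:prelim}

We fix $M$, $K$ and an admissible family $(f_i)$, and write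
\[
A=K[G^+],\qquad F_i=f_i(\sigma_i)\in A .
\]
The only structural input on $G^+$ in the proof of Theorem~\ref{thm:main} is the following result, valid for every Coxeter matrix. Its second part says that an element can begin both with $\sigma_i$ and with $\sigma_l$ only because of the defining relation between these two letters.

\begin{proposition}[Brieskorn--Saito, {\cite[\S2]{BS}}]\label{prop:BS}
The monoid $G^+$ is left cancellative: $gX=gY$ implies $X=Y$. If $i\ne l$ and $\sigma_iX=\sigma_lY$ in $G^+$, then $m_{il}<\infty$ and there is $Z\in G^+$ with $X=w_{il}Z$ and $Y=w_{li}Z$.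
\end{proposition}

The two sides of each defining relation have the same length, so the word length $|\cdot|$ is well defined on $G^+$ and on $S$. It makes $A$ a graded algebra, the component of degree $n$ being spanned by the elements of length $n$. A nonzero $p\in A$ has a \emph{lowest} and a \emph{top component}, its nonzero homogeneous components of least and greatest degree, and a \emph{support} $\operatorname{supp}p\subset G^+$, the finite set of elements with nonzero coefficient. For $g\in G^+$, the right ideal $gA$ is the span of $gG^+$; thus $p\in gA$ if and only if $\operatorname{supp}p\subset gG^+$. By left cancellation, multiplication by $g$ does not merge elements of the support, so $\operatorname{supp}(gp)=g\operatorname{supp}p$.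

Relation \eqref{R1} gives $\sigma_i^nw_{il}=w_{il}\sigma_{i*l}^n$ for all $n\ge0$, and hence
\begin{equation}\label{eq:pass}
f(\sigma_i)\,w_{il}=w_{il}\,f(\sigma_{i*l})\qquad(f\in K[t],\ i\ne l,\ m_{il}<\infty).
\end{equation}
Now $f_{i*l}=f_i$: this is (H4) if $m_{il}$ is odd, and $i*l=i$ if $m_{il}$ is even. Therefore
\begin{equation}\label{eq:passF}
F_i\,w_{il}=w_{il}\,F_{i*l}.
\end{equation}

\begin{lemma}\label{lem:phi}
There is a unique homomorphism $\varphi\colon S\to A$ with $\sigma_i\mapsto\sigma_i$, $\tau_i\mapsto F_i$. For every $W\in S$: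
\begin{itemize}
\item[(a)] the lowest component of $\varphi(W)$ is a nonzero scalar times an element of $G^+$; in particular $\varphi(W)\neq0$;
\item[(b)] the top component of $\varphi(W)$ has degree at least $|W|$;
\item[(c)] left multiplication by $\varphi(W)$ on $A$ is injective.
\end{itemize}
\end{lemma}

\begin{proof}
Relation \eqref{R1} holds in $A$; \eqref{R2} holds because $F_i$ is a polynomial in $\sigma_i$; \eqref{R3} is \eqref{eq:passF}; and \eqref{R4} holds because $\sigma_i$ and $\sigma_j$ commute when $m_{ij}=2$. So $\varphi$ exists, and it is determined by its values on the generators.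

Write $W=x_1\cdots x_n$ with generators $x_r$. The lowest component of $\varphi(x_r)$ is $\sigma_i$ or, by (H1), the scalar $f_i(0)\ne0$. The product of these components is $cg$ with $c\in K\setminus\{0\}$ and $g\in G^+$, and all other terms in the expansion of $\varphi(x_1)\cdots\varphi(x_n)$ have larger degree. This gives (a). The top component of $\varphi(x_r)$ is $\sigma_i$ or a nonzero multiple of $\sigma_i^{\deg f_i}$, of degree at least $1$ by (H2). The product of these components is again a nonzero multiple of one element of $G^+$, now of length at least $n$, and all other terms have smaller degree. This gives (b). For (c), if $p\ne0$ has lowest component $p_0$, then $cgp_0$ is nonzero, since its support is $g\operatorname{supp}p_0$, and it is the lowest component of $\varphi(W)p$.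
\end{proof}

We refer to (c) as \emph{cancellation in $A$}; it applies to $F_i$ and to every element of $G^+$. By \eqref{R1} there is a homomorphism $G^+\to S$ with $\sigma_i\mapsto\sigma_i$. We write $u$ also for the image in $S$ of $u\in G^+$, so that $\varphi(u)=u$.

\section{Reading the first letter}\label{sec:plan}

Suppose that $\varphi(W)=\varphi(V)$ and that $V=xV'$ with $x$ a generator. Then $\varphi(W)\in\varphi(x)A$. If this forces $W=xW'$ in $S$, cancellation in $A$ gives $\varphi(W')=\varphi(V')$ and an induction on length finishes the proof. Theorem~\ref{thm:main} thus reduces to two implications,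
\[
\varphi(W)\in\sigma_lA\ \Rightarrow\ W\in\sigma_lS,\qquad\qquad \varphi(W)\in F_jA\ \Rightarrow\ W\in\tau_jS,
\]
which are Propositions~\ref{prop:sigma} and~\ref{prop:tau}. To prove them, write $W=yW'$ with $y$ a generator and compare $y$ with $x\in\{\sigma_l,\tau_j\}$. If $y\neq x$, then $\varphi(W)$ is a common right multiple of $\varphi(x)$ and $\varphi(y)$ in $A$, and we have to show that $W'$ begins with just the letters needed to apply a relation of $S$ that brings $x$ to the front. The pairs $\{\sigma_i,\sigma_j\}$, $\{\sigma_i,\tau_i\}$, $\{\tau_i,\sigma_j\}$ and, for $m_{ij}=2$, $\{\tau_i,\tau_j\}$ correspond to \eqref{R1}, \eqref{R2}, \eqref{R3}, \eqref{R4}. For the pair $\{\tau_i,\tau_j\}$ with $m_{ij}\ge3$ there is no relation, and we must show that $F_i$ and $F_j$ have no nonzero common right multiple. This is the main difficulty.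

In the rest of this section $I=\{1,2\}$, $m_{12}=3$ and $f_1=f_2=1+t^2$. The only relation of $G^+$ is $\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2$, so a word that contains neither side as a factor is the only word representing its element.

\begin{example}[the pair $\tau_1,\sigma_2$]\label{ex:sigma}
The element $\varphi(\tau_1\sigma_2)=\sigma_2+\sigma_1^2\sigma_2$ is not in $\sigma_2A$, because $\sigma_1^2\sigma_2$ has only one representing word. One letter more changes this: since $\sigma_1\sigma_1\sigma_2\sigma_1=\sigma_1\sigma_2\sigma_1\sigma_2=\sigma_2\sigma_1\sigma_2\sigma_2$,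
\[
\varphi(\tau_1\sigma_2\sigma_1)=\sigma_2\sigma_1+\sigma_1^2\sigma_2\sigma_1=\sigma_2\sigma_1(1+\sigma_2^2)\in\sigma_2A,
\]
in accordance with \eqref{R3}. In both computations the term of top degree decides. The constant term of $1+\sigma_1^2$ asks only for the letter $\sigma_2$ after $\tau_1$, while the term $\sigma_1^2$ asks for all of $w_{12}=\sigma_2\sigma_1$. Lemma~\ref{lem:poly} makes this general.
\end{example}

\begin{example}[the pair $\tau_1,\tau_2$]\label{ex:tau}
Let $s=(1+\sigma_1^2)p=(1+\sigma_2^2)r$. Comparing lowest components only says that $p$ and $r$ have the same lowest component. Comparing top components gives no contradiction either, because $\sigma_1^2$ and $\sigma_2^2$ have common right multiples: with $\Delta=\sigma_1\sigma_2\sigma_1$,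
\[
\Delta^2=\sigma_1(\sigma_2\sigma_1\sigma_2)\sigma_1\sigma_2=\sigma_1^2\cdot\sigma_2\sigma_1^2\sigma_2,\qquad\text{and symmetrically}\qquad \Delta^2=\sigma_2^2\cdot\sigma_1\sigma_2^2\sigma_1 .
\]
One has to use the whole support. Let $E\subset G^+$ be the submonoid generated by $\sigma_1^2$ and $\sigma_2^2$. We claim that $\operatorname{supp}s$ does not meet $E$. In a product of the words $\sigma_1^2$, $\sigma_2^2$ no letter stands alone between two copies of the other, so each element of $E$ has exactly one representing word. Suppose that $g$ is a longest element of $E\cap\operatorname{supp}s$. After exchanging the indices if necessary, its word does not begin with $\sigma_1$, so $g\notin\sigma_1^2G^+$. Let $p_n$ be the coefficient of $\sigma_1^{2n}g$ in $p$. The coefficient of $g$ in $s=p+\sigma_1^2p$ is $p_0$, so $p_0\ne0$, and for $n\ge1$ the coefficient of $\sigma_1^{2n}g$ in $s$ is $p_n+p_{n-1}$ by left cancellation. If $N$ is the largest index with $p_N\ne0$, then $\sigma_1^{2N+2}g$ has coefficient $p_N\neq 0$ in $s$. This element lies in $E$ and is longer than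 $g$, a contradiction. In particular $1\notin\operatorname{supp}s$, so $\varphi(\tau_1W)\notin F_2A$ for every word $W$ in $\tau_1,\tau_2$.
\end{example}

The mechanism in Example~\ref{ex:tau} is that an element of $\operatorname{supp}s$ is never alone: it has a companion that differs from it by a power of $\sigma_1^2$ on the left, and another that differs by a power of $\sigma_2^2$. Inside $E$ we could always move to a longer companion. Outside $E$, at an element such as $\Delta^2$, both companions may be shorter, and a walk from companion to companion could conceivably close up. For the polynomial $1+t$ it does: the six elements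
\[
1,\quad \sigma_1,\quad \sigma_2\sigma_1,\quad \sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2,\quad \sigma_1\sigma_2,\quad \sigma_2
\]
form a cycle in which neighbors differ alternately by $\sigma_1$ and by $\sigma_2$ on the left, and their sum is
\begin{equation}\label{eq:hexagon}
(1+\sigma_1)(1+\sigma_2+\sigma_2\sigma_1)=(1+\sigma_2)(1+\sigma_1+\sigma_1\sigma_2).
\end{equation}
To exclude cycles for $1+t^2$ we map $G^+$ to a group in which the images of $\sigma_1^2$ and $\sigma_2^2$ satisfy no relation. The matrices $\alpha=\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$ and $\beta=\left(\begin{smallmatrix}1&0\\-1&1\end{smallmatrix}\right)$ do this: $\alpha\beta\alpha=\beta\alpha\beta=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$, and Lemma~\ref{lem:pingpong} below applies to $\alpha^2$ and $\beta^2$. Section~\ref{sec:common} constructs such a map for every $M$.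

\section{Left division by $\sigma_l$}\label{sec:sigma}

We return to a general Coxeter matrix. Since the top term of $F_i$ is a power of $\sigma_i$, we first extend Proposition~\ref{prop:BS} from $\sigma_i$ to its powers.

\begin{lemma}\label{lem:power}
Let $i\ne l$, $n\ge1$ and $g\in G^+$. If $\sigma_i^ng\in\sigma_lG^+$, then $m_{il}<\infty$ and $g\in w_{il}G^+$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:BS}, $m_{il}<\infty$ and $\sigma_i^{n-1}g\in w_{il}G^+$. For $n=1$ this is the claim. For $n\ge2$ it gives $\sigma_i^{n-1}g\in\sigma_lG^+$, because $w_{il}$ begins with $\sigma_l$, and we conclude by induction on $n$.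
\end{proof}

\begin{lemma}\label{lem:poly}
Let $i\ne l$, let $f\in K[t]$ be non-constant, and let $p\in A$ satisfy $f(\sigma_i)p\in\sigma_lA$. If $m_{il}<\infty$, then $p\in w_{il}A$. If $m_{il}=\infty$, then $p=0$.
\end{lemma}

\begin{proof}
If $m_{il}<\infty$, write $p=p'+p''$ with $p'$ supported in $w_{il}G^+$ and $p''$ supported in its complement; if $m_{il}=\infty$, put $p'=0$ and $p''=p$. We show that $p''=0$. By \eqref{eq:pass}, $f(\sigma_i)p'\in\sigma_lA$, since $f(\sigma_i)w_{il}A\subset w_{il}A\subset\sigma_lA$ when $m_{il}<\infty$. Hence $f(\sigma_i)p''\in\sigma_lA$. Suppose that $p''\ne0$. Let $q$ be its top component and let $ct^e$, $e\ge1$, be the leading term of $f$. The top component of $f(\sigma_i)p''$ is $c\sigma_i^eq$, with support $\sigma_i^e\operatorname{supp}q$, and this support is contained in $\operatorname{supp}(f(\sigma_i)p'')\subset\sigma_lG^+$. For $g\in\operatorname{supp}q$, Lemma~\ref{lem:power} gives $m_{il}<\infty$ and $g\in w_{il}G^+$, contrary to the choice of $p''$.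
\end{proof}

We use the lemma with $f=t$ and with $f=f_i$, that is, for $f(\sigma_i)=\varphi(\sigma_i)$ and $f(\sigma_i)=\varphi(\tau_i)$. It produces divisibility by the word $w_{il}$ rather than by one letter, so the induction below must handle words as well.

\begin{proposition}\label{prop:sigma}
Let $W\in S$ and $u\in G^+$. If $\varphi(W)\in uA$, then $W\in uS$.
\end{proposition}

\begin{proof}
For $n\ge0$ let $(D_n)$ be the statement for all $W$ with $|W|\le n$ and all $u$ of length $1$. We first note that $(D_n)$ implies the statement for all $W$ with $|W|\le n$ and all $u$, by induction on $|u|$. For $u=1$ there is nothing to prove. If $u=\sigma_ku'$ and $\varphi(W)=\sigma_ku'a$, then $W=\sigma_kW_1$ by $(D_n)$; cancelling $\sigma_k$ gives $\varphi(W_1)=u'a$, and since $|W_1|\le n$ and $|u'|<|u|$, we get $W_1\in u'S$.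

It remains to prove $(D_n)$ by induction on $n$. For $n=0$ we have $\varphi(W)=1$, which does not lie in $\sigma_lA$. Let $|W|=n\ge1$ and $\varphi(W)\in\sigma_lA$, and write $W=yW'$ with $y$ a generator. If $y=\sigma_l$ we are done.

Let $y=\tau_l$. Since $F_l-f_l(0)\in\sigma_lA$, the hypothesis $F_l\varphi(W')\in\sigma_lA$ gives $f_l(0)\varphi(W')\in\sigma_lA$, and $\varphi(W')\in\sigma_lA$ by (H1). By $(D_{n-1})$, $W'=\sigma_lW''$, and \eqref{R2} gives $W=\tau_l\sigma_lW''=\sigma_l\tau_lW''$.

Let $y=\sigma_i$ or $y=\tau_i$ with $i\ne l$. Then $\varphi(y)=f(\sigma_i)$ with $f=t$ or $f=f_i$, and $f$ is non-constant by (H2). Since $\varphi(W')\ne0$, Lemma~\ref{lem:poly} gives $m_{il}<\infty$ and $\varphi(W')\in w_{il}A$. By $(D_{n-1})$ and the first paragraph, $W'=w_{il}W''$. By \eqref{R1} or \eqref{R3}, $yw_{il}=w_{il}y^*$ with $y^*=\sigma_{i*l}$ or $y^*=\tau_{i*l}$. Hence $W=w_{il}y^*W''\in\sigma_lS$.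
\end{proof}

\section{Common right multiples of $F_i$ and $F_j$}\label{sec:common}

In this section $i\ne j$. We determine $F_iA\cap F_jA$: it is $F_iF_jA$ if $m_{ij}=2$, and zero otherwise. In both cases we partition $G^+$ into subsets on which left multiplication by the relevant generators acts as in a polynomial ring.

\subsection*{Commuting generators}

\begin{lemma}\label{lem:commuting}
Let $m_{ij}=2$ and let $p,r\in A$ satisfy $F_ip=F_jr$. Then $p\in F_jA$.
\end{lemma}

\begin{proof}
Let $H=G^+\setminus(\sigma_iG^+\cup\sigma_jG^+)$. We claim that every $g\in G^+$ has a unique expression $g=\sigma_i^a\sigma_j^bh$ with $a,b\ge0$ and $h\in H$. For existence, choose an expression $g=\sigma_i^a\sigma_j^bh$, $h\in G^+$, with $a+b\le|g|$ maximal; as $\sigma_i$ and $\sigma_j$ commute, maximality forces $h\in H$. For uniqueness, let $\sigma_i^a\sigma_j^bh=\sigma_i^{a'}\sigma_j^{b'}h'$ with $h,h'\in H$, and exchange the two sides if necessary so that $a\ge a'$. If $b\ge b'$, cancellation gives $\sigma_i^{a-a'}\sigma_j^{b-b'}h=h'$; since $h'\in H$, both exponents vanish and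 $h=h'$. If $b<b'$, cancellation gives $\sigma_i^{a-a'}h=\sigma_j^{b'-b}h'\in\sigma_jG^+$. Then $h\in\sigma_jG^+$, directly if $a=a'$ and by Lemma~\ref{lem:power} with $w_{ij}=\sigma_j$ if $a>a'$; this contradicts $h\in H$.

Thus $A$ is a free module with basis $H$ over $K[x,y]$, where $x$ and $y$ act as left multiplication by $\sigma_i$ and $\sigma_j$. Writing $p=\sum_hP_hh$ and $r=\sum_hR_hh$, we get $f_i(x)P_h=f_j(y)R_h$ in $K[x,y]$ for every $h\in H$. Reduce modulo $f_j(y)$: in $\bigl(K[y]/(f_j)\bigr)[x]$ the polynomial $f_i(x)$ has an invertible leading coefficient, so it is not a zero divisor, and the class of $P_h$ is zero. Hence $f_j(y)$ divides every $P_h$, and $p\in F_jA$.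
\end{proof}

\subsection*{A representation by transvections}
For $m_{ij}\ge3$ we need a homomorphism from $G^+$ to a group in which $\sigma_i^{d_i}$ and $\sigma_j^{d_j}$ satisfy no relation. It must be defined on all of $G^+$, since the support of an element of $F_iA\cap F_jA$ may involve every generator. The Coxeter group acts on $\mathbb{R}^I$ by reflections defined through a symmetric bilinear form with entries $-\cos(\pi/m_{kl})$, but reflections have order $2$ and forget $\sigma_i^2$. We use the same numbers to define a skew-symmetric form. The reflections are then replaced by transvections, which still satisfy the Artin relations and act on the plane spanned by $e_i,e_j$ by unipotent matrices of infinite order.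

Fix a total order on $I$. For $k\ne l$ put $a_{kl}=2\cos(\pi/m_{kl})$ if $m_{kl}<\infty$ and $a_{kl}=2$ if $m_{kl}=\infty$. Thus $a_{kl}=0$ for $m_{kl}=2$, and $a_{kl}\ge2\cos(\pi/3)=1$ otherwise. Let $V$ be the real vector space with basis $(e_k)_{k\in I}$, let $\omega$ be the skew-symmetric bilinear form on $V$ with $\omega(e_k,e_l)=a_{kl}$ for $k<l$, and define
\[
\rho_k(v)=v+\omega(e_k,v)\,e_k\qquad(v\in V).
\]
Since $\omega(e_k,e_k)=0$, the map $v\mapsto v-\omega(e_k,v)e_k$ is inverse to $\rho_k$. For $k<l$, both $\rho_k$ and $\rho_l$ preserve the plane $U_{kl}=\mathbb{R}e_k\oplus\mathbb{R}e_l$. We have $\rho_k(e_k)=e_k$, $\rho_k(e_l)=e_l+ae_k$, $\rho_l(e_k)=e_k-ae_l$ and $\rho_l(e_l)=e_l$ with $a=a_{kl}$, so their matrices on $U_{kl}$ in the basis $(e_k,e_l)$ are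
\begin{equation}\label{eq:matrices}
\alpha=\begin{pmatrix}1&a\\0&1\end{pmatrix},\qquad \beta=\begin{pmatrix}1&0\\-a&1\end{pmatrix}.
\end{equation}
For $m_{kl}=3$ these are the matrices at the end of Section~\ref{sec:plan}.

\begin{lemma}\label{lem:rep}
The assignment $\sigma_k\mapsto\rho_k$ defines a homomorphism $\rho\colon G^+\to GL(V)$.
\end{lemma}

\begin{proof}
Let $k<l$ and $m=m_{kl}<\infty$; we show $\langle\rho_k\rho_l\rangle^m=\langle\rho_l\rho_k\rangle^m$. If $m=2$, then $\omega(e_k,e_l)=0$, and both $\rho_k\rho_l$ and $\rho_l\rho_k$ send $v$ to $v+\omega(e_k,v)e_k+\omega(e_l,v)e_l$.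

Let $m\ge3$, so that $a=a_{kl}\ne0$. The linear map $V\to\mathbb{R}^2$, $v\mapsto(\omega(e_k,v),\omega(e_l,v))$, sends $e_k$ to $(0,-a)$ and $e_l$ to $(a,0)$, so it restricts to an isomorphism on $U_{kl}$. Hence $V=U_{kl}\oplus N$, where $N$ is its kernel. Both $\rho_k$ and $\rho_l$ fix $N$ pointwise, so it suffices to prove $\langle\alpha\beta\rangle^m=\langle\beta\alpha\rangle^m$. We have
\[
\alpha\beta=\begin{pmatrix}1-a^2&a\\-a&1\end{pmatrix},\qquad \det\alpha\beta=1,\qquad \operatorname{tr}\alpha\beta=2-4\cos^2(\pi/m)=-2\cos(2\pi/m).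
\]
With $\zeta=e^{2\pi\sqrt{-1}/m}$, the eigenvalues of $\alpha\beta$ are therefore $-\zeta$ and $-\zeta^{-1}$. They are distinct because $m\ge3$, so $\alpha\beta$ is diagonalizable over $\mathbb{C}$.

Let $m=2q$. Since $\zeta^{\pm q}=-1$, both eigenvalues of $(\alpha\beta)^q$ equal $(-1)^{q+1}$, so $(\alpha\beta)^q=(-1)^{q+1}\mathrm{Id}$ is scalar, and $(\beta\alpha)^q=\beta(\alpha\beta)^q\beta^{-1}=(\alpha\beta)^q$.

Let $m=2q+1$. Both eigenvalues of $(\alpha\beta)^m$ equal $(-1)^m=-1$, so $(\alpha\beta)^m=-\mathrm{Id}$. The relation to be proved equates two words that are exchanged by $\alpha\leftrightarrow\beta$, so we realize this exchange by a conjugation. Let $J=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$. Then $J^2=-\mathrm{Id}$ and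
\[
J\alpha J^{-1}=\begin{pmatrix}0&1\\-1&-a\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\beta,\qquad J\beta J^{-1}=J^2\alpha J^{-2}=\alpha .
\]
Put $\gamma=(\alpha\beta)^q\alpha$, so that $J\gamma J^{-1}=(\beta\alpha)^q\beta$; we have to show that $\gamma$ commutes with $J$. We compute
\[
-\mathrm{Id}=(\alpha\beta)^{2q+1}=(\alpha\beta)^q\alpha\cdot(\beta\alpha)^q\beta=\gamma\cdot J\gamma J^{-1}=(\gamma J)^2J^{-2}=-(\gamma J)^2 .
\]
So $(\gamma J)^2=\mathrm{Id}$, and $\gamma J$ is diagonalizable with eigenvalues in $\{1,-1\}$. Their product is $\det(\gamma J)=1$, so they are equal and $\gamma J=\pm\mathrm{Id}$. Thus $\gamma=\pm J^{-1}$ commutes with $J$.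
\end{proof}

\subsection*{Ping-pong}
The matrices \eqref{eq:matrices} satisfy a relation when $m<\infty$; powers of them whose off-diagonal entries have absolute value at least $2$ do not.

\begin{lemma}\label{lem:pingpong}
Let $b,c\ge2$ be real numbers, $X=\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$ and $Y=\left(\begin{smallmatrix}1&0\\-c&1\end{smallmatrix}\right)$. A nonempty product whose factors are alternately of the form $X^n$ and $Y^n$, with all exponents in $\mathbb{Z}\setminus\{0\}$, is not the identity.
\end{lemma}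

\begin{proof}
Let $\Omega_1=\{(x,y)\in\mathbb{R}^2:|x|>|y|\}$ and $\Omega_2=\{(x,y)\in\mathbb{R}^2:|x|<|y|\}$; these sets are nonempty and disjoint. Let $n\ne0$. We have $X^n(x,y)=(x+nby,\,y)$, and $|x+nby|\ge2|y|-|x|>|y|$ on $\Omega_2$, so $X^n\Omega_2\subset\Omega_1$. We have $Y^n(x,y)=(x,\,y-ncx)$, and $|y-ncx|\ge2|x|-|y|>|x|$ on $\Omega_1$, so $Y^n\Omega_1\subset\Omega_2$. An alternating product whose first and last factors are powers of $X$ therefore maps $\Omega_2$ into $\Omega_1$, and one whose first and last factors are powers of $Y$ maps $\Omega_1$ into $\Omega_2$; neither is the identity. In the remaining cases the product is $X^n\cdots Y^{n'}$ or $Y^{n'}\cdots X^n$. Conjugating by $X^r$ gives $X^{n+r}\cdots Y^{n'}X^{-r}$ or $X^rY^{n'}\cdots X^{n-r}$, and for $r\notin\{0,n,-n\}$ this is an alternating product that begins and ends with a nonzero power of $X$.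
\end{proof}

\begin{proposition}\label{prop:disjoint}
If $m_{ij}\ge3$ or $m_{ij}=\infty$, then $F_iA\cap F_jA=0$.
\end{proposition}

\begin{proof}
The statement is symmetric in $i$ and $j$, so let $i<j$. Put $X=\rho(\sigma_i)^{d_i}$ and $Y=\rho(\sigma_j)^{d_j}$. By \eqref{eq:matrices}, they act on $U_{ij}$ as the matrices of Lemma~\ref{lem:pingpong} with $b=d_ia_{ij}$ and $c=d_ja_{ij}$, and $b,c\ge2$ because $a_{ij}\ge1$ and, by (H3), $d_i,d_j\ge2$. So no nonempty alternating product of nonzero powers of $X$ and $Y$ is the identity of $V$.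

Suppose that $0\ne s\in F_iA\cap F_jA$. We first show that every $g\in\operatorname{supp}s$ has a companion $g'\in\operatorname{supp}s$ with $\rho(g')=X^e\rho(g)$ for some $e\in\mathbb{Z}\setminus\{0\}$. Write $d=d_i$ and $f_i(t)=h(t^d)$; by (H1) and (H2), $h(0)\ne0$ and $\deg h\ge1$. Let $B=G^+\setminus\sigma_i^dG^+$. Every element of $G^+$ can be written as $\sigma_i^{dn}k$ with $k\in B$, by taking $n$ maximal. The expression is unique: if $\sigma_i^{dn}k=\sigma_i^{dn'}k'$ with $n\ge n'$, then $k'=\sigma_i^{d(n-n')}k$ by cancellation, and $k'\in B$ forces $n=n'$. So $A$ is a free $K[u]$-module with basis $B$, where $u$ acts as left multiplication by $\sigma_i^d$. Write $s=F_ip$ and $p=\sum_{k\in B}P_k(u)k$, so that $s=\sum_{k\in B}h(u)P_k(u)k$. If $P_k\ne0$, then the lowest degree of a monomial in $hP_k$ is the lowest degree of a monomial in $P_k$, because $h(0)\ne0$, while $\deg hP_k=\deg h+\deg P_k>\deg P_k$. Hence $hP_k$ contains at least two monomials. If $g=\sigma_i^{dn}k\in\operatorname{supp}s$, then $u^n$ occurs in $hP_k$, so some $u^{n'}$ with $n'\ne n$ occurs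 too, and $g'=\sigma_i^{dn'}k$ satisfies $\rho(g')=X^{n'-n}\rho(g)$. The same argument with $j$ in place of $i$ gives a companion $g''\in\operatorname{supp}s$ with $\rho(g'')=Y^e\rho(g)$ for some $e\ne0$.

Starting from any $g_0\in\operatorname{supp}s$, choose $g_1,g_2,\dots\in\operatorname{supp}s$ and nonzero integers $e_n$ such that $\rho(g_{n+1})=Z_n\rho(g_n)$, where $Z_n=X^{e_n}$ for $n$ even and $Z_n=Y^{e_n}$ for $n$ odd. The support of $s$ is finite, so $g_\mu=g_\nu$ for some $\mu<\nu$. Then $\rho(g_\mu)=Z_{\nu-1}\cdots Z_\mu\,\rho(g_\mu)$, and since $\rho(g_\mu)$ is invertible, $Z_{\nu-1}\cdots Z_\mu=\mathrm{Id}$. This contradicts the first paragraph.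
\end{proof}

\section{Left division by $F_j$ and the proof of Theorem~\ref{thm:main}}\label{sec:tau}

One new feature appears when $\varphi(W)\in F_jA$ and $W$ begins with $\sigma_k$, $k\ne j$. The letter $\tau_j$ that we look for is then hidden behind the word $w_{jk}$, in the form $\tau_{j*k}$. So the index changes in the course of the induction, which must run over all $j$ at once.

\begin{proposition}\label{prop:tau}
Let $W\in S$ and $j\in I$. If $\varphi(W)\in F_jA$, then $W\in\tau_jS$.
\end{proposition}

\begin{proof}
We use induction on $|W|$, for all $j$ simultaneously. Let $\varphi(W)=F_jr$; then $r\ne0$ by Lemma~\ref{lem:phi}(a). The top component of $F_jr$ is a nonzero scalar times $\sigma_j^{\deg f_j}$ times the top component of $r$, so it has degree at least $1$ by (H2). Hence $F_jr\ne1$ and $|W|\ge1$. Write $W=yW'$ with $y$ a generator. If $y=\tau_j$ we are done.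

Let $y=\tau_i$ with $i\ne j$. Then $F_i\varphi(W')=F_jr$ is a nonzero element of $F_iA\cap F_jA$, so $m_{ij}=2$ by Proposition~\ref{prop:disjoint}, and $\varphi(W')\in F_jA$ by Lemma~\ref{lem:commuting}. By induction $W'=\tau_jW''$, and \eqref{R4} gives $W=\tau_i\tau_jW''=\tau_j\tau_iW''$.

Let $y=\sigma_j$. Then $F_jr\in\sigma_jA$ and $F_j-f_j(0)\in\sigma_jA$, so $f_j(0)r\in\sigma_jA$, and $r=\sigma_jr'$ by (H1). Thus $\sigma_j\varphi(W')=F_j\sigma_jr'=\sigma_jF_jr'$, and cancelling $\sigma_j$ gives $\varphi(W')=F_jr'$. By induction $W'=\tau_jW''$, and \eqref{R2} gives $W=\sigma_j\tau_jW''=\tau_j\sigma_jW''$.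

Let $y=\sigma_k$ with $k\ne j$. Then $F_jr\in\sigma_kA$ and $r\ne0$, so Lemma~\ref{lem:poly} gives $m=m_{jk}<\infty$ and $r=w_{jk}r'$. Write $w_{jk}=\sigma_kv$ with $v=\langle\sigma_j\sigma_k\rangle^{m-2}$. By \eqref{eq:passF},
\[
\sigma_k\varphi(W')=F_jw_{jk}r'=w_{jk}F_{j*k}r'=\sigma_kvF_{j*k}r',
\]
so $\varphi(W')=vF_{j*k}r'$. By Proposition~\ref{prop:sigma}, $W'=vW''$, and cancelling $v$ gives $\varphi(W'')=F_{j*k}r'$. Since $|W''|\le|W'|<|W|$, the induction hypothesis for the index $j*k$ gives $W''=\tau_{j*k}W'''$. By \eqref{R3}, $W=\sigma_kv\tau_{j*k}W'''=w_{jk}\tau_{j*k}W'''=\tau_jw_{jk}W'''$.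
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Existence and uniqueness of $\varphi$ are part of Lemma~\ref{lem:phi}. Let $\varphi(W)=\varphi(V)$; we prove $W=V$ by induction on $|V|$. If $|V|=0$, then $\varphi(W)=1$ has top component of degree $0$, so $|W|=0$ by Lemma~\ref{lem:phi}(b). Otherwise $V=xV'$ with $x$ a generator, and $\varphi(W)\in\varphi(x)A$. By Proposition~\ref{prop:sigma} if $x=\sigma_l$ and by Proposition~\ref{prop:tau} if $x=\tau_j$, we have $W=xW'$. Cancelling $\varphi(x)$ in $A$ gives $\varphi(W')=\varphi(V')$, so $W'=V'$ by induction, and $W=V$.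
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
Condition (H4) is needed for $\varphi$ to exist. If $m_{il}$ is odd, \eqref{R3} and \eqref{eq:pass} require $w_{il}f_i(\sigma_l)=w_{il}f_l(\sigma_l)$; cancelling $w_{il}$ gives $f_i=f_l$, because the powers of $\sigma_l$ have distinct lengths.

Condition (H1) is used for cancellation by lowest components, in the two cases that lead to \eqref{R2}, and to find companions in Proposition~\ref{prop:disjoint}. It cannot simply be dropped: for $f_i=t^2$ the elements $\tau_i$ and $\sigma_i^2$ have the same image, and they differ in $S$ since their lengths differ. Corollary~\ref{cor:positive}(b) describes polynomials with $f_i(0)=0$ that are allowed.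

Condition (H2) is used in every argument with top components and again for companions. If $f_1$ is constant and $m_{12}=\infty$, then $\tau_1\sigma_2$ and $\sigma_2\tau_1$ have the same image, and they differ in $S$ since no relation applies to the word $\tau_1\sigma_2$.

Condition (H3) is used only for the inequalities $b,c\ge2$ in Proposition~\ref{prop:disjoint}, which hold without it when $m_{ij}=\infty$. Identity \eqref{eq:hexagon} shows that this proposition is false for $f_1=f_2=1+t$ and $m_{12}=3$. That identity does not contradict injectivity of the corresponding map over $\mathbb{Q}$: the coefficients of the image of a word add up to a power of $2$, so $1+\sigma_2+\sigma_2\sigma_1$ is not such an image.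
\end{remark}

\begin{remark}\label{rem:domain}
Theorem~\ref{thm:main} covers, for example, $\tau_i\mapsto\sigma_i^2-1$ and $\tau_i\mapsto1+\sigma_i^d$ with $d\ge2$. The field may be replaced by an integral domain $R$, since $R[G^+]$ is contained in $K[G^+]$ for the field of fractions $K$ of $R$. The finiteness of $I$ is not needed either. Two elements $W,V$ are represented by words with indices in a finite subset $J\subset I$. Both sides of each relation of $G^+$ involve the same indices, so the Artin monoid of the submatrix $(m_{ij})_{i,j\in J}$ embeds in $G^+$, and the theorem for $J$ applies to $W$ and $V$.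
\end{remark}

\section{Inverting the generators $\sigma_i$}\label{sec:inverses}

Let $\iota\colon S\to\mathcal{S}G_M$ be the natural map, and let $\kappa\colon K[G^+]\to K[G_M]$ be induced by the natural map $G^+\to G_M$. By a theorem of Paris \cite{Paris}, $G^+\to G_M$ is injective for every Coxeter matrix, so $\kappa$ sends a basis injectively into a basis and is injective. The elements $\sigma_i$ and $f_i(\sigma_i)$ of $K[G_M]$ satisfy \eqref{R1}--\eqref{R4}, being images under $\kappa\varphi$, and $\sigma_i$ is invertible in $K[G_M]$. So there is a homomorphism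
\[
\hat\varphi\colon\mathcal{S}G_M\to K[G_M],\qquad \sigma_i^{\pm1}\mapsto\sigma_i^{\pm1},\quad\tau_i\mapsto f_i(\sigma_i),\qquad\text{with}\quad \hat\varphi\,\iota=\kappa\,\varphi .
\]
The factors $\sigma_i^{c_i}$ in the corollaries are absorbed by an automorphism of $\mathcal{S}G_M$.

\begin{lemma}\label{lem:theta}
Let $c=(c_i)_{i\in I}$ be integers with $c_i=c_j$ whenever $m_{ij}$ is finite and odd. Then $\sigma_i^{\pm1}\mapsto\sigma_i^{\pm1}$, $\tau_i\mapsto\sigma_i^{c_i}\tau_i$ defines an automorphism $\theta_c$ of $\mathcal{S}G_M$. If all $c_i\ge0$, the same formula defines an endomorphism $\theta_c^+$ of $S$ with $\iota\,\theta_c^+=\theta_c\,\iota$.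
\end{lemma}

\begin{proof}
The relations among the $\sigma_i^{\pm1}$ are preserved. Relation \eqref{R2} is preserved because $\sigma_i$ commutes with $\sigma_i^{c_i}$ and with $\tau_i$. For \eqref{R3}, note that $c_{i*j}=c_i$ and that \eqref{R1} gives $\sigma_i^nw_{ij}=w_{ij}\sigma_{i*j}^n$ for all $n\in\mathbb{Z}$; hence $\sigma_i^{c_i}\tau_iw_{ij}=\sigma_i^{c_i}w_{ij}\tau_{i*j}=w_{ij}\sigma_{i*j}^{c_{i*j}}\tau_{i*j}$. For \eqref{R4}, if $m_{ij}=2$ then each of $\sigma_i^{\pm1},\tau_i$ commutes with each of $\sigma_j^{\pm1},\tau_j$ by \eqref{R1}, \eqref{R3} and \eqref{R4}. So $\theta_c$ is an endomorphism, and $\theta_{-c}$ is inverse to it because $\theta_c(\sigma_i^{-c_i}\tau_i)=\tau_i$ and $\theta_{-c}(\sigma_i^{c_i}\tau_i)=\tau_i$. If all $c_i\ge0$, the verification of \eqref{R1}--\eqref{R4} involves no inverses and is valid in $S$, and the identity $\iota\,\theta_c^+=\theta_c\,\iota$ holds on generators.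
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:positive}]
(a) Take any admissible family, say $f_i=1+t^2$ over $\mathbb{Q}$. The map $\hat\varphi\,\iota=\kappa\,\varphi$ is injective by Theorem~\ref{thm:main} and the injectivity of $\kappa$. Hence $\iota$ is injective.

(b) The map $\iota\,\theta_c^+=\theta_c\,\iota$ is injective by (a) and Lemma~\ref{lem:theta}, so $\theta_c^+$ is injective. The homomorphism $\varphi\,\theta_c^+$ sends $\sigma_i$ to $\sigma_i$ and $\tau_i$ to $\sigma_i^{c_i}f_i(\sigma_i)$; it is determined by these values, and it is injective as a composite of injective maps. For the last assertion take $c_i=\min(k,l)$ and $f_i=1+t^{|k-l|}$.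
\end{proof}

To pass from $\varphi$ to $\hat\varphi$ we need to clear denominators in $\mathcal{S}G_M$, and this is where the finite type hypothesis enters. By results of Brieskorn--Saito \cite{BS} and Deligne, if $M$ is of finite type there is an element $\Delta\in G^+$ such that $\Delta^2$ is central in $G^+$ and $\Delta^2\in\sigma_iG^+$ for all $i$; these results also give the injectivity of $G^+\to G_M$ in this case. For $I=\{1,2\}$ and $m_{12}=3$, the element $\Delta=\sigma_1\sigma_2\sigma_1$ of Example~\ref{ex:tau} serves, since $\Delta\sigma_1=\sigma_2\Delta$ and $\Delta\sigma_2=\sigma_1\Delta$.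

\begin{proof}[Proof of Corollary~\ref{cor:finite}]
The map $\tau_i\mapsto\sigma_i^{c_i}f_i(\sigma_i)$ is $\hat\varphi\,\theta_c$. For $K=\mathbb{Q}$, $f_i=t^2-1$ and $c_i=-1$ it sends $\tau_i$ to $\sigma_i^{-1}(\sigma_i^2-1)=\sigma_i-\sigma_i^{-1}$, so it is $\eta$ followed by the inclusion $\mathbb{Z}[G_M]\subset\mathbb{Q}[G_M]$. Since $\theta_c$ is an automorphism, it suffices to prove that $\hat\varphi$ is injective.

The element $\Delta^2$ is central in $S$. It commutes with each $\sigma_i$ because it does so in $G^+$. It commutes with each $\tau_i$ by Theorem~\ref{thm:main}, because $\varphi(\Delta^2\tau_i)=\Delta^2F_i=F_i\Delta^2=\varphi(\tau_i\Delta^2)$. In $\mathcal{S}G_M$ the element $\Delta^2$ is invertible, being a product of generators $\sigma_i$, and it commutes with all $\sigma_i^{\pm1}$ and $\tau_i$; so $\Delta^{-2}$ is central. Writing $\Delta^2=\sigma_iu_i$ with $u_i\in G^+$, we get $\sigma_i^{-1}=u_i\Delta^{-2}$. Substituting this in a word and moving the factors $\Delta^{-2}$ to the left, we can write every element of $\mathcal{S}G_M$ as $\Delta^{-2k}\iota(W)$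 with $k\ge0$ and $W\in S$, and $k$ can be increased since $\Delta^{-2k}\iota(W)=\Delta^{-2k-2}\iota(\Delta^2W)$. Any two elements are therefore of the form $\Delta^{-2k}\iota(V)$ and $\Delta^{-2k}\iota(W)$ with the same $k$. If their images under $\hat\varphi$ agree, multiplying by $\Delta^{2k}$ gives $\kappa\varphi(V)=\kappa\varphi(W)$. Since $\kappa$ and $\varphi$ are injective, $V=W$, and the two elements are equal.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS}
Brieskorn and Saito, \emph{Artin-Gruppen und Coxeter-Gruppen}, Invent. Math. \textbf{17} (1972).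

\bibitem{Paris}
L.~Paris, \emph{Artin monoids inject in their groups}, Comment. Math. Helv. \textbf{77} (2002).

\bibitem{PSAM}
\emph{Positive Singular Artin Monoids Inject Into Their Singular Artin Monoids},
\texttt{http://www.maths.usyd.edu.au:8000/\allowbreak u/\allowbreak pubs/\allowbreak publist/\allowbreak preprints/\allowbreak 2004/\allowbreak antony-17.pdf}.

\end{thebibliography}
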